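# A two-thirds bound for locating-total domination in twin-free graphs

## 1. Trace classes and saturated sets

All graphs are finite, simple and undirected. For a vertex $v$ of $G$, $N(v)$ is the set of its neighbors and $N[v]=N(v)\cup\{v\}$. We write $V=V(G)$.

The whole talk runs on one construction: pick a vertex set $X$, sort the vertices outside $X$ by what they see in $X$, and enlarge $X$ only while this increases the number of sorts.

**Definition (trace, class).** Let $X\subseteq V$. The *trace* of a vertex $v$ on $X$ is $N(v)\cap X$. An *$X$-class* is the set of all vertices of $V\setminus X$ having one common trace on $X$. The number of $X$-classes is $k(X)$.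

If $X\subseteq Y$, vertices with equal traces on $Y$ have equal traces on $X$, so every $Y$-class lies in a single $X$-class.

**Definition (saturated set).** A set $X$ is *saturated* if no $x\in V\setminus X$ satisfies $k(X\cup\{x\})>k(X)$.

Any set $X_0$ extends to a saturated one: as long as some vertex raises $k$, add it. This stops because $V$ is finite. Adding $x$ to $X$ has two effects. It may split classes (into neighbors and non-neighbors of $x$), and it takes $x$ itself out of its class, which destroys that class if $x$ was alone in it. So $k$ can also stay put or drop.

**Example.** Let $G_7$ be the hexagon with vertices $1,2,3,4,5,6$ in cyclic order, plus a vertex $7$ adjacent only to $1$. Take $X=\{1,2,3,4\}$. The traces on $X$ of $5,6,7$ are $\{4\},\{1\},\{1\}$, so the $X$-classes are $\{5\}$ and $\{6,7\}$, and $k(X)=2$. This $X$ is saturated: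

- adding $5$ splits $\{6,7\}$ (only $6$ is adjacent to $5$) but destroys $\{5\}$, so $k$ stays $2$;
- adding $6$ leaves $7$ with trace $\{1\}$ and $5$ with trace $\{4,6\}$, so $k=2$;
- adding $7$ leaves $6$ with trace $\{1\}$ and $5$ with trace $\{4\}$, so $k=2$.

The only vertex that separates $6$ from $7$ is $5$, and $5$ sits alone in its class. This is a general feature of saturated sets, and to state it we need the notion of twins.

**Definition (twins).** Distinct vertices $u,v$ are *open twins* if $N(u)=N(v)$, *closed twins* if $N[u]=N[v]$, and *twins* if either holds. A graph without twins is *twin-free*.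

Open twins are never adjacent (if $v\in N(u)=N(v)$, then $v$ would be its own neighbor), and closed twins always are. In the star $K_{1,m}$ with $m\ge2$ any two leaves are open twins. In $K_m$ any two vertices are closed twins.

**Fact 1.** If $u\neq v$ are not twins, some $w\notin\{u,v\}$ is adjacent to exactly one of $u,v$. If $u,v$ are twins, no such $w$ exists.

*Proof.* No such $w$ exists if and only if $N(u)\setminus\{v\}=N(v)\setminus\{u\}$. If $u,v$ are nonadjacent, this says $N(u)=N(v)$. If they are adjacent, it says $N[u]=N[v]$. $\square$

**Lemma 2.** Let $D$ be saturated. Let $S$ be the union of the $D$-classes of size $1$ and $T$ the union of the $D$-classes of size at least $2$. If $u,v$ lie in the same $D$-class and are not twins, then some $w\in S$ is adjacent to exactly one of them.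

*Proof.* Take $w\notin\{u,v\}$ from Fact 1. Since $u,v$ have equal traces on $D$, $w\notin D$. Suppose $w\in T$. Then the class of $w$ has another member, so every $D$-class keeps at least one vertex after $w$ is removed from it. Each $(D\cup\{w\})$-class lies in one $D$-class, so $k(D\cup\{w\})\ge k(D)$ already. Moreover the class containing $u$ and $v$ still contains both and is split by $w$. Hence $k(D\cup\{w\})\ge k(D)+1$, contradicting saturation. So $w\in S$. $\square$

So the singleton classes of a saturated set do all the separating that is still possible inside the larger classes.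

## 2. Locating-total dominating sets and the statement to prove

Here is what saturated sets are for.

**Definition (locating-total dominating set).** A set $D\subseteq V$ is a *total dominating set* (TD set) if $N(v)\cap D\ne\emptyset$ for every $v\in V$, including the $v\in D$. It is a *locating-total dominating set* (LTD set) if moreover any two distinct vertices $u,v\in V\setminus D$ satisfy $N(u)\cap D\ne N(v)\cap D$. When $G$ has no isolated vertices, $V$ is an LTD set, and $LTD(G)$ is the minimum size of one.

In the language of Section 1, an LTD set is a TD set whose classes are all singletons. On the path $1\,2\,3\,4$ the set $\{2,3\}$ is an LTD set: $1$ and $4$ have traces $\{2\}$ and $\{3\}$, and $2,3$ dominate each other.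

Cockayne, Dawes and Hedetniemi (1980) showed that a connected graph on $n\ge3$ vertices has a TD set of size at most $\frac23n$. A conjecture of Foucaud and Henning (2016), stated in the slides "Domination-based identification problems in graphs selected topics", says that in twin-free graphs the same number of vertices suffices even when locating is required. The conjecture is true.

**Theorem 3.** If $G$ is twin-free of order $n$ without isolated vertices, then $LTD(G)\le\frac23n$.

We prove a version that allows twins. The relation "$u=v$ or $u,v$ are twins" is an equivalence relation. Each kind of twinship is transitive, so we need only see that the two kinds cannot meet. Suppose $u,v$ are open twins and $v,w$ are closed twins. Then $w\in N(v)=N(u)$, so $u\in N[w]=N[v]$. Since $u\neq v$, $u$ is adjacent to $v$, which is impossible for open twins. The equivalence classes are the *twin classes*, and $q=q(G)$ is their number. Thus $G$ is twin-free exactly when $q=n$. For instance, $q(K_m)=1$, and $q(K_{1,m})=2$ for $m\ge2$.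

**Theorem 4.** Let $G$ have order $n$, no isolated vertices, $q$ twin classes, and exactly $c$ components isomorphic to $K_2$. Then $LTD(G)\le n-\frac{q-c}{3}$.

The two vertices of a $K_2$-component are closed twins, so a twin-free graph has $c=0$ and $q=n$. Hence Theorem 4 contains Theorem 3.

**Proposition 5.** If $G$ has no isolated vertices, no $K_2$-component, and $q$ twin classes, then $V$ contains a set $I$ with $|I|\ge q/3$ such that $V\setminus I$ is an LTD set.

**Proposition 5 implies Theorem 4.** First, the union of LTD sets of the components is an LTD set of $G$. Total domination is clear. Two vertices outside the union that lie in different components have nonempty traces in different components, hence different traces. Second, twin classes lie inside components: closed twins are adjacent, and open twins share a neighbor because there are no isolated vertices. A $K_2$-component has one twin class, and its only TD set consists of both vertices. Let $G^*$ be the union of the components other than $K_2$. It has order $n-2c$ and $q-c$ twin classes. If $G^*$ is nonempty, Proposition 5 gives $LTD(G^*)\le n-2c-\frac{q-c}3$. Adding the $2c$ vertices of the $K_2$-components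 gives $LTD(G)\le n-\frac{q-c}3$. If $G^*$ is empty, then $q=c$ and $LTD(G)=n$, as claimed. $\square$

From now on the task is to prove Proposition 5. We think of it as *removing* at least $q/3$ vertices from $V$.

## 3. Small graphs by hand

The graphs of order at most $3$ without isolated vertices are $K_2$, $P_3$, $K_3$, and all have twins. So Theorem 3 says nothing below order $4$.

*$P_4$.* We have seen an LTD set of size $2$, and every TD set has at least two vertices. So $LTD=2\le\frac83$.

*$C_5$, with vertices $1,\dots,5$.* It is twin-free. A TD set of size $2$ would be an adjacent pair, say $\{1,2\}$, but $4$ has no neighbor there. The set $\{1,2,3\}$ is total dominating, with traces $\{3\}$ for $4$ and $\{1\}$ for $5$. So $LTD=3\le\frac{10}3$.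

*$P_6=1\,2\,3\,4\,5\,6$.* Any TD set contains $2$ (for vertex $1$) and $5$ (for vertex $6$), a vertex of $\{1,3\}$ (for vertex $2$) and a vertex of $\{4,6\}$ (for vertex $5$). So it has at least $4$ vertices. The set $\{2,3,4,5\}$ is an LTD set. Hence $LTD=4=\frac23\cdot6$, with equality.

*$K_n$, $n\ge3$.* Two twins outside a set $D$ have the same trace on $D$ by Fact 1. So at most one vertex of each twin class is outside an LTD set, and $LTD(K_n)=n-1$. For $n\ge4$ this exceeds $\frac23n$, so the hypothesis on twins matters.

*$G_7$.* Its open neighborhoods
$$N(1)=\{2,6,7\},\ N(2)=\{1,3\},\ N(3)=\{2,4\},\ N(4)=\{3,5\},\ N(5)=\{4,6\},\ N(6)=\{1,5\},\ N(7)=\{1\}$$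
are distinct. It has no closed twins, because it has no triangle and no $K_2$-component: adjacent closed twins in a triangle-free graph have no other neighbors. So it is twin-free, and since $\lfloor\frac{14}3\rfloor=4$, we must be able to remove $3$ vertices. More is not possible, because every TD set has at least $4$ vertices. Indeed a TD set contains $1$ (for vertex $7$), some $w\in\{2,6,7\}$ (for vertex $1$) and some $w'\in\{3,5\}$ (for vertex $4$). If there were nothing else, vertex $5$, whose neighbors are $4$ and $6$, forces $w=6$, and then vertex $3$, whose neighbors are $2$ and $4$, is undominated.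

## 4. What a saturated total dominating set gives, and by how much it falls short

Let $G$ be as in Proposition 5. Start from any TD set $D_0$ and extend it greedily to a saturated set $D\supseteq D_0$, as in Section 1. Put $k=k(D)$. Each added vertex raised the number of classes by at least $1$, so
$$|D|\le|D_0|+k-k(D_0). \tag{1}$$
Let $S,T$ be as in Lemma 2, let $s=|S|$, and let $t$ be the number of $D$-classes of size at least $2$. Then $V=D\sqcup S\sqcup T$ and $k=s+t$.

**First candidate.** Let $I_1$ contain one vertex of each $D$-class. Then $V\setminus I_1\supseteq D$ is a TD set, and the vertices of $I_1$ have distinct traces already on $D$. So $V\setminus I_1$ is an LTD set and $|I_1|=k$. If $k\ge q/3$ we are done.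

**Second candidate, first attempt.** If $k$ is small, then there are few classes, so the class structure suggests that $T$ is large. Lemma 2 says that $T$ is separated by $D\cup S$, up to twins. So remove $T$. Precisely, let $T'\subseteq T$ contain exactly one vertex of each twin class meeting $T$ (if $G$ is twin-free, $T'=T$), and let
$$F=V\setminus T'\supseteq D\cup S .$$
Then
$$\text{any two distinct vertices of }T'\text{ have different traces on }F. \tag{2}$$
Indeed, if they lie in different $D$-classes, their traces on $D\subseteq F$ differ. If they lie in the same $D$-class, they are not twins by the choice of $T'$, so Lemma 2 gives a vertex of $S\subseteq F$ adjacent to exactly one. Since $F\supseteq D$ is a TD set, $F=V\setminus T'$ is an LTD set.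

How large is $T'$? A twin class that does not meet $T$ lies in $D\cup S$, so there are at most $|D|+s$ of those, and $q\le|T'|+|D|+s$. With (1),
$$|T'|\ge q-s-|D|\ge q-s-k-\bigl(|D_0|-k(D_0)\bigr). \tag{3}$$

**What would suffice.** We would like a second set of size at least $q-2k$: then the larger of the two sets has size at least $q/3$, because $k<q/3$ implies $q-2k>q/3$. Since $q-2k=q-s-k-t$, inequality (3) achieves this if $|D_0|-k(D_0)\le t$. For example, it suffices that every $d\in D_0$ has a vertex outside $D_0$ with trace $\{d\}$: these give $|D_0|$ different classes, so $|D_0|-k(D_0)\le0$.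

**Where it stops.** In general a total dominating set contains vertices that have no such private vertex outside, and they cost $1$ each in (3) without contributing a class. In $G_7$, start from $D_0=\{1,2,3,4\}$, which is a TD set of minimum size. It is saturated, so $D=D_0$, $k=2$, $S=\{5\}$, $T=T'=\{6,7\}$, $t=1$. Both candidates have size $2$, and $3$ is needed. Here $|D_0|-k(D_0)=2>t$, and the culprits are the vertices $2$ and $3$: no vertex outside $D_0$ is adjacent to either.

The vertices $2$ and $3$ also point to the remedy. Within $D_0$, vertex $3$ is the only neighbor of $4$, and that is why $D_0$ needs it. But after removing $T'=\{6,7\}$ the set $F=\{1,2,3,4,5\}$ still contains $5$, which dominates $4$ as well. So $3$ can go too, and removing $\{3,6,7\}$ leaves $\{1,2,4,5\}$. One checks that this is an LTD set: $1,2$ are adjacent, $4,5$ are adjacent, and $3,6,7$ have traces $\{2,4\},\{1,5\},\{1\}$. Vertex $2$ must stay, since $1$ would lose all its neighbors $2,6,7$.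

So the plan is to choose $D_0$ so that the unproductive vertices are well organized, and then remove most of them together with $T'$.

## 5. A total dominating set split into productive and unproductive vertices

The next lemma does the organizing. The set $B$ is the productive part: each $b\in B$ owns a $D_0$-class $E_b$. The set $A$ is the unproductive part, and each $a\in A$ is the only $D_0$-neighbor of some vertex $p(a)$ in $B$.

**Lemma 6.** Let $G$ have no isolated vertices and no $K_2$-component. There are a TD set $D_0$, a partition $D_0=A\sqcup B$, a map $p:A\to B$, and for each $b\in B$ a set $Q_b\subseteq D_0$, such that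

1. $N(p(a))\cap D_0=\{a\}$ for all $a\in A$ (so $p$ is injective);
2. $Q_b\cap B=\{b\}$ for all $b\in B$;
3. for every $b\in B$ the set $E_b=\{v\in V\setminus D_0:N(v)\cap D_0=Q_b\}$ is nonempty.

If $G$ is twin-free, one can take $Q_b=\{b\}$ for all $b$.

In $G_7$ with $D_0=\{1,2,3,4\}$ we can take $B=\{1,4\}$, $A=\{2,3\}$, $p(2)=1$, $p(3)=4$, $Q_1=\{1\}$, $Q_4=\{4\}$, $E_1=\{6,7\}$, $E_4=\{5\}$.

*Proof.* **Step 1: the choice of $D_0$.** Among all TD sets of minimum size, let $D_0$ be one for which $G[D_0]$ has as many edges as possible. For $d\in D_0$ let
$$\mathrm{epn}(d)=\{v\in V\setminus D_0:N(v)\cap D_0=\{d\}\}.$$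
Let $B^*$ be the set of $d\in D_0$ with $\mathrm{epn}(d)\ne\emptyset$, and $A^*=D_0\setminus B^*$. For $b\in B^*$ put $Q_b=\{b\}$, so that $E_b=\mathrm{epn}(b)\neq\emptyset$.

**Step 2: defining $p$, and the only way this can fail.** Let $a\in A^*$. By minimality $D_0\setminus\{a\}$ is not a TD set, so some vertex $b$ has $N(b)\cap D_0=\{a\}$. Since $\mathrm{epn}(a)=\emptyset$, $b\in D_0$. If some such $b$ lies in $B^*$, choose one and put $p(a)=b$.

Otherwise every such $b$ lies in $A^*$; take one. Applying minimality to $b$, some $v$ has $N(v)\cap D_0=\{b\}$, and $v\in D_0$ since $\mathrm{epn}(b)=\emptyset$. So $v\in N(b)\cap D_0=\{a\}$, that is, $v=a$. Therefore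
$$N(a)\cap D_0=\{b\},\qquad N(b)\cap D_0=\{a\},\qquad \mathrm{epn}(a)=\mathrm{epn}(b)=\emptyset .$$
Call such a pair $\{a,b\}$ a *bad pair*. The description is symmetric in $a$ and $b$. A bad pair is a component of $G[D_0]$, so distinct bad pairs are disjoint.

**Step 3: what surrounds a bad pair.** We claim that every $x\notin D_0$ adjacent to $a$ or to $b$ has $N(x)\cap D_0=\{a,b\}$. By symmetry let $x$ be adjacent to $a$.

Suppose $x$ has a neighbor $y\in D_0\setminus\{a,b\}$, and let $D'=(D_0\setminus\{b\})\cup\{x\}$. A vertex whose only $D_0$-neighbor is $b$ must lie in $D_0$ (as $\mathrm{epn}(b)=\emptyset$), hence in $N(b)\cap D_0=\{a\}$; so it is $a$, and $a$ is adjacent to $x\in D'$. Every other vertex has a neighbor in $D_0\setminus\{b\}\subseteq D'$. So $D'$ is a TD set of minimum size. Passing from $G[D_0]$ to $G[D']$ we lose only the edge $ab$, since $a$ is the only $D_0$-neighbor of $b$, and we gain at least the two edges $xa$ and $xy$. This contradicts the choice of $D_0$.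

Hence $N(x)\cap D_0\subseteq\{a,b\}$. It contains $a$, and it is not $\{a\}$ because $\mathrm{epn}(a)=\emptyset$. So it equals $\{a,b\}$.

**Step 4: the twin-free case.** By Step 3, $a$ and $b$ have the same neighbors outside $D_0$. Inside $D_0$ each has only the other. So $N[a]=N[b]$. If $G$ is twin-free, there are therefore no bad pairs, every $a\in A^*$ received a value $p(a)\in B^*$ in Step 2, and the lemma holds with $A=A^*$, $B=B^*$, $Q_b=\{b\}$.

**Step 5: the general case.** Let $\{a,b\}$ be a bad pair. Since it is not a $K_2$-component, $a$ or $b$ has a neighbor outside $D_0$, and by Step 3 this neighbor has trace $\{a,b\}$. From every bad pair put one vertex, called $b$, into $B$ and the other, $a$, into $A$, with $p(a)=b$ and $Q_b=\{a,b\}$. Put all other vertices of $A^*$ into $A$, with $p$ from Step 2, and all of $B^*$ into $B$. Property 1 holds by construction. Property 2 holds since $Q_b$ is $\{b\}$ or $\{a,b\}$ with $a\in A$. Property 3 holds since $E_b$ is $\mathrm{epn}(b)\ne\emptyset$ in the first case, and the nonempty set of vertices outside $D_0$ with trace $\{a,b\}$ in the second. $\square$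

**Example (a bad pair).** In $K_3$ with vertices $a,b,v$, the set $D_0=\{a,b\}$ has $\mathrm{epn}(a)=\mathrm{epn}(b)=\emptyset$, and $\{a,b\}$ is a bad pair. Step 5 gives $A=\{a\}$, $B=\{b\}$, $Q_b=\{a,b\}$, $E_b=\{v\}$.

**Example (why edges are maximized).** Take the hexagon $a,b,y,d,c,x$ in cyclic order, and add a leaf at $c$ and a leaf at $d$. Every TD set contains $c$ and $d$. The vertices $a,b$ have no neighbor in $\{c,d\}$ and no common neighbor, so two more vertices are needed, and $\{a,b,c,d\}$ is a TD set of minimum size. In it, $N(a)\cap D_0=\{b\}$, $N(b)\cap D_0=\{a\}$, and neither has an external private vertex, as $x$ has trace $\{a,c\}$ and $y$ has trace $\{b,d\}$. So the conclusion of Step 3 fails for this set. It induces only two edges. The exchange in Step 3 replaces $b$ by $x$ and gives $\{a,x,c,d\}$, which induces the three edges $ax,xc,cd$, and now $b$ is an external private vertex of $a$.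

## 6. The counts when $D_0$ comes from Lemma 6

Fix $D_0,A,B,p,Q_b,E_b$ as in Lemma 6, and run Section 4 from this $D_0$. So $D$, $S$, $T$, $T'$, $F$, $k=s+t$ are now fixed too.

By property 2 the sets $Q_b$ are pairwise distinct, so the $E_b$ ($b\in B$) are $|B|$ distinct $D_0$-classes. Call the remaining $D_0$-classes *other* classes, and let $r$ be their number. Then
$$k(D_0)=|B|+r,\qquad |D_0|-k(D_0)=|A|-r, \tag{4}$$
and (3) becomes
$$|T'|\ge q-s-k-|A|+r. \tag{5}$$
So compared with the target $q-s-k-t$, we must find, besides $T'$, about $|A|-r-t$ further vertices to remove. We take them from $A$, so at most $r+t$ vertices of $A$ may be kept.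

The budget $t$ is spent through the following count. Let $e$ be the number of $b\in B$ with $E_b\cap T'\ne\emptyset$, and let $r_T$ be the number of other $D_0$-classes meeting $T'$. Then
$$e+r_T\le t. \tag{6}$$
Indeed, $e+r_T$ is the number of $D_0$-classes that meet $T'\subseteq T$. The set $T$ is the union of $t$ $D$-classes, each of which lies in a single $D_0$-class because $D_0\subseteq D$. So at most $t$ of the $D_0$-classes meet $T$.

## 7. Removing most of $A$ as well

If we removed all of $A$ from $F$, three things could go wrong. A vertex of $B$ whose $D_0$-neighbors all lie in $A$ could become undominated. A vertex outside $D_0$ could become undominated, or two vertices of $T'$ could become indistinguishable, because the relevant part of their traces was in $A$. And a removed $a\in A$ could get the same trace as some $u\in T'$. Each danger is met by keeping a part of $A$. The total cost will be at most $e+r+r_T\le r+t$.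

**Step 1: keep $A_1\subseteq A$, to dominate $B$.** For each $x\in B$ with $E_x\cap T'\ne\emptyset$ and $N(x)\cap D_0\subseteq A$, choose one vertex $g(x)\in N(x)\cap D_0$, which is possible as $D_0$ is a TD set. Let $A_1$ be the set of all these $g(x)$. Then $|A_1|\le e$.

The vertices $x\in B$ with $E_x\cap T'=\emptyset$ need no help: they will be dominated from $E_x$, which stays.

**Step 2: keep $A_2\subseteq A$, to preserve differences of traces on $D_0$.** Let $\mathcal H$ consist of $\emptyset$ and all traces on $D_0$ of vertices of $V\setminus D_0$. The latter are nonempty, since $D_0$ is a TD set, so by (4) $|\mathcal H|=k(D_0)+1=|B|+r+1$. The members $\emptyset$ and $Q_b$ ($b\in B$) of $\mathcal H$ meet $B$ in $\emptyset$ and $\{b\}$, by property 2. These are $|B|+1$ distinct sets, so the members of $\mathcal H$ have at least $|B|+1$ different intersections with $B$, and hence with $B\cup A_1$.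

Now start with $Y=B\cup A_1$. While two distinct members of $\mathcal H$ have the same intersection with $Y$, they differ in some vertex of $D_0\setminus Y\subseteq A$; add it to $Y$. This raises the number of different intersections by at least $1$. That number starts at $|B|+1$ or more and never exceeds $|\mathcal H|=|B|+r+1$, so at most $r$ vertices are added. Let $A_2$ be the set of added vertices. Then $|A_2|\le r$, and
$$\text{distinct members of }\mathcal H\text{ have distinct intersections with }B\cup A_1\cup A_2. \tag{7}$$

Including $\emptyset$ in $\mathcal H$ is deliberate: (7) then also says that every nonempty member of $\mathcal H$ meets $B\cup A_1\cup A_2$, which will give domination.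

**Step 3: keep $A_3\subseteq A$, to avoid collisions with $T'$.** Let $R_0=A\setminus(A_1\cup A_2)$. Let $A_3$ be the set of $a\in R_0$ for which there is a vertex $u(a)\in T'$ with
$$N(u(a))\cap(F\setminus R_0)=N(a)\cap(F\setminus R_0).$$
Note that $B\cup A_1\cup A_2\subseteq F\setminus R_0$.

**Claim 7.** $|A_3|\le r_T$.

*Proof.* We show that $u(a)$ lies in an other $D_0$-class, and that different $a$ lead to different classes.

Let $a\in A_3$ and $u=u(a)$. First, $E_{p(a)}\cap T'=\emptyset$. Otherwise, since $N(p(a))\cap D_0=\{a\}\subseteq A$, Step 1 applies to $x=p(a)$ and its only possible choice is $g(p(a))=a$. Then $a\in A_1$, contradicting $a\in R_0$.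

Next, $p(a)\in B\subseteq F\setminus R_0$ is adjacent to $a$, hence also to $u$. If $u\in E_b$ for some $b\in B$, then $N(u)\cap D_0=Q_b$, so $p(a)\in Q_b\cap B=\{b\}$. Thus $b=p(a)$ and $u\in E_{p(a)}\cap T'=\emptyset$, a contradiction. So $u$ lies in an other $D_0$-class, and this class meets $T'$, since $u\in T'$.

Finally, suppose $a\ne a'$ in $A_3$ have $u(a),u(a')$ in the same $D_0$-class. As just seen, $u(a')$ is adjacent to $p(a')\in D_0$, so $u(a)$ is adjacent to $p(a')$ too. Since $p(a')\in F\setminus R_0$, and $a$ and $u(a)$ have the same trace there, $a$ is adjacent to $p(a')$. This contradicts $N(p(a'))\cap D_0=\{a'\}$. So distinct elements of $A_3$ yield distinct other $D_0$-classes meeting $T'$. $\square$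

**Step 4: the second set.** Put
$$R=R_0\setminus A_3,\qquad F'=F\setminus R,\qquad I_2=V\setminus F'=T'\sqcup R .$$
(Since $R\subseteq D_0\subseteq F$, the union is disjoint.) What stays includes $B\cup A_1\cup A_2\subseteq F'$, then $F\setminus D_0\subseteq F'$, and $F\setminus R_0\subseteq F'$.

**Step 5: $F'$ is a total dominating set.** We find a neighbor in $F'$ for each $v\in V$.

- Let $v\notin D_0$. Its trace on $D_0$ is a member of $\mathcal H$ different from $\emptyset$. By (7) it meets $B\cup A_1\cup A_2\subseteq F'$.
- Let $v\in A$. Then $p(v)\in B\subseteq F'$ is a neighbor of $v$.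
- Let $v\in B$ with $N(v)\cap D_0\not\subseteq A$. Then $v$ has a neighbor in $B\subseteq F'$.
- Let $v\in B$ with $N(v)\cap D_0\subseteq A$ and $E_v\cap T'\ne\emptyset$. Then $g(v)\in A_1\subseteq F'$ is a neighbor of $v$.
- Let $v\in B$ with $N(v)\cap D_0\subseteq A$ and $E_v\cap T'=\emptyset$. Then $\emptyset\ne E_v\subseteq V\setminus(T'\cup D_0)=F\setminus D_0\subseteq F'$. Every vertex of $E_v$ is adjacent to $v$, because $v\in Q_v$.

**Step 6: $F'$ separates the vertices of $I_2=T'\sqcup R$.** We check the three kinds of pairs.

- Let $u\ne u'$ be in $T'$. If their traces on $D_0$ differ, these are distinct members of $\mathcal H$, and by (7) they differ on $B\cup A_1\cup A_2\subseteq F'$. If their traces on $D_0$ agree, then by (2) some vertex of $F$ is adjacent to exactly one of $u,u'$. It is not in $D_0$, so it is in $F\setminus D_0\subseteq F'$.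
- Let $a\ne a'$ be in $R$. Then $p(a)\in B\subseteq F'$ is adjacent to $a$, and not to $a'$ because $N(p(a))\cap D_0=\{a\}$.
- Let $a\in R$ and $u\in T'$. Since $a\in R_0\setminus A_3$, the traces of $a$ and $u$ on $F\setminus R_0\subseteq F'$ differ.

So $V\setminus I_2=F'$ is an LTD set.

**Step 7: the size of $I_2$.** By the bounds on $|A_1|,|A_2|,|A_3|$, then (6), then (5),
$$|I_2|=|T'|+|R|\ \ge\ |T'|+|A|-e-r-r_T\ \ge\ |T'|+|A|-r-t\ \ge\ q-s-k-t=q-2k. \tag{8}$$
The terms $|A|$ and $r$ cancel: the vertices of $A$ that were lost in (5) have been regained by removing $R$.

**Proof of Proposition 5.** Both $V\setminus I_1$ and $V\setminus I_2$ are LTD sets, with $|I_1|=k$ and $|I_2|\ge q-2k$. If $k\ge q/3$, take $I=I_1$. If $k<q/3$, then $q-2k>q/3$; take $I=I_2$. $\square$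

With the reduction in Section 2 this proves Theorem 4, and its case $q=n$, $c=0$ is Theorem 3. No outside result was used.

**The construction on $G_7$.** Here $k=2$, $q=7$, $T'=\{6,7\}$, $t=1$, $r=r_T=0$. Only $b=1$ has $E_b\cap T'\neq\emptyset$, so $e=1$, and $g(1)=2$ gives $A_1=\{2\}$. The members $\emptyset,\{1\},\{4\}$ of $\mathcal H$ already differ on $B=\{1,4\}$, so $A_2=\emptyset$. Then $R_0=\{3\}$ and $F\setminus R_0=\{1,2,4,5\}$, where $3,6,7$ have traces $\{2,4\},\{1,5\},\{1\}$. So $A_3=\emptyset$ and $I_2=\{3,6,7\}$, of size $3=q-2k$. This is the set found by hand in Section 4.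

## 8. Graphs attaining the bounds

**Proposition 8.** The constant $\frac23$ in Theorem 3 is best possible: for every $n\equiv0\pmod 3$ with $n\ge6$ there are connected twin-free graphs of order $n$ with $LTD=\frac23n$.

*Proof.* **Construction.** Let $H$ be any connected graph on $m\ge2$ vertices $h_1,\dots,h_m$. For each $i$ add vertices $u_i,\ell_i$ and edges $h_iu_i$ and $u_i\ell_i$. The resulting graph is connected of order $n=3m$. For $H=K_2$ it is $P_6$.

**Twin-freeness.** We exclude twins of each kind of vertex in turn.

- The only neighbor of $\ell_i$ is $u_i$. A closed twin of $\ell_i$ would be adjacent to it, hence would be $u_i$, but $h_i\in N[u_i]\setminus N[\ell_i]$. An open twin of $\ell_i$ is a neighbor of $u_i$ other than $\ell_i$, hence is $h_i$, but $h_i$ has a neighbor in $H$ because $H$ is connected and $m\ge2$.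
- An open twin of $u_i$ would be adjacent to $\ell_i$, but $u_i$ is the only neighbor of $\ell_i$. A closed twin of $u_i$ lies in $N[\ell_i]=\{\ell_i,u_i\}$, hence is $\ell_i$, which is already excluded.
- By the above, a twin of $h_i$ could only be some $h_j$ with $j\ne i$. But $u_i$ is adjacent to $h_i$ and not to $h_j$.

**Lower bound.** Any TD set contains $u_i$ (to dominate $\ell_i$) and a vertex of $N(u_i)=\{\ell_i,h_i\}$, for every $i$. The sets $\{u_i,\ell_i,h_i\}$ are disjoint, so it has at least $2m=\frac23n$ vertices. With Theorem 3, $LTD=\frac23n$ exactly. $\square$

Up to taking integer parts, the bound of Theorem 4 is also attained by graphs with twins. Recall that at most one vertex of a twin class can be outside an LTD set.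

- For $K_n$ with $n\ge3$ we have $q=1$, $c=0$. Any $n-1$ vertices form an LTD set, so $LTD=n-1=\lfloor n-\frac13\rfloor$.
- For $K_{1,n-1}$ with $n\ge3$ we have $q=2$, $c=0$. The center is in every TD set (to dominate the leaves), and so are all but one leaf in every LTD set. The center and $n-2\ge1$ leaves do form an LTD set. So $LTD=n-1=\lfloor n-\frac23\rfloor$.

The term $c$ in Theorem 4 cannot be dropped: $K_2$ has $n=2$, $q=1$ and $LTD=2>n-\frac13$.
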